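\title{The Hardy space is a projective Hilbert module over the disk algebra}

\begin{abstract}
We prove that the scalar Hardy space $\mathbb H^2$ is projective in the category of all Hilbert modules over the disk algebra, with an explicit bound on the norm of the lift. It follows that a polynomially bounded upper triangular $2\times2$ operator matrix with the unilateral shift in the lower right corner is similar to its diagonal. The proof combines Fej\'er--Riesz factorization, Bourgain's version of Grothendieck's theorem for the disk algebra, and a minimax argument. Together with an example of Pisier, the result determines the projective modules among those similar to contractive ones: they are the modules similar to the direct sum of a unitary module and finitely many copies of $\mathbb H^2$.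
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, and $m$ normalized Lebesgue measure on $\mathbb T$. The disk algebra $\mathbb A=\mathbb A(\mathbb D)$ consists of the functions analytic in $\mathbb D$ that extend continuously to $\overline{\mathbb D}$, with the norm $\|f\|_\infty=\sup_{\overline{\mathbb D}}|f|=\sup_{\mathbb T}|f|$. A \emph{Hilbert module} is a Hilbert space $K$ with a continuous bilinear multiplication $\mathbb A\times K\to K$, $(f,x)\mapsto f\cdot x$, that makes $K$ a unital $\mathbb A$-module. A \emph{morphism} is a bounded linear module map. Hilbert modules and morphisms form a category $\mathcal H$. A Hilbert module $P$ is \emph{projective} in $\mathcal H$ if for every surjective morphism $B:K\to L$ and every morphism $\varphi:P\to L$ there is a morphism $\psi:P\to K$ with $B\psi=\varphi$; we call $\psi$ a \emph{lift} of $\varphi$.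

Write $T_K$ for the operator $x\mapsto z\cdot x$ on $K$. The module $K$ is \emph{contractive}, \emph{isometric} or \emph{unitary} if $T_K$ is a contraction, an isometry or a unitary operator. Two modules are \emph{similar} if there is a bijective morphism between them (its inverse is bounded by the open mapping theorem), and a module is \emph{cramped} if it is similar to a contractive one.

For a Hilbert space $E$, the Hardy space $\mathbb H^2(E)$ consists of the power series $h=\sum_{k\ge0}z^ke_k$ with $e_k\in E$ and $\|h\|^2=\sum_k\|e_k\|^2<\infty$. Under pointwise multiplication by functions in $\mathbb A$ it is an isometric Hilbert module. For $E=\mathbb C$ we write $\mathbb H^2$, with norm $\|\cdot\|_2$, and $S=T_{\mathbb H^2}$ for the unilateral shift; $\mathbb A\subset\mathbb H^2$, and $\|f\|_2^2=\int_{\mathbb T}|f|^2\,dm$ for $f\in\mathbb A$. We answer the following question, posed in \cite{problem}.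

\begin{quote}
\emph{Is $\mathbb H^2$ projective in $\mathcal H$?}
\end{quote}

A surjection of Hilbert spaces has a bounded linear right inverse, so a bounded linear $\psi$ with $B\psi=\varphi$ always exists. Projectivity measures whether $\psi$ can be chosen to commute with multiplication by $z$. The one-dimensional modules already show both possibilities. For $|\lambda|\le1$ let $\mathbb C_\lambda$ be $\mathbb C$ with $f\cdot c=f(\lambda)c$. If $|\lambda|<1$, evaluation at $\lambda$ is a surjective morphism $\mathbb H^2\to\mathbb C_\lambda$, and a lift of the identity of $\mathbb C_\lambda$ would send $1$ to a function $h$ with $h(\lambda)=1$ and $zh=\lambda h$; the second equation forces $h=0$, so $\mathbb C_\lambda$ is not projective. If $|\lambda|=1$, then $\mathbb C_\lambda$ is unitary, and it is known that unitary modules are projective in $\mathcal H$ (Proposition~\ref{prop:unitary} gives a short proof).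

For isometric modules the known facts point in two directions. In the subcategory of cramped modules they are projective. In $\mathcal H$ they are not projective in general, by an example of Pisier, which we use without proof in the following form.

\begin{theorem}[Pisier's example]\label{thm:pisier}
There is an infinite-dimensional Hilbert space $H$ such that $\mathbb H^2(H)$ is not projective in $\mathcal H$.
\end{theorem}

In algebra a ring is projective over itself: a morphism out of it is determined by the image of $1$, and any preimage of $\varphi(1)$ under $B$ defines a lift. The space $\mathbb H^2$ is the completion of $\mathbb A$ in the $L^2$ norm and is generated by $1$, so one may expect it to behave like a free module of rank one. But $\mathbb H^2(H)$ has the same claim to be a free module on many generators, and Theorem~\ref{thm:pisier} shows that the analogy can fail. The issue is boundedness, and it turns out that one generator is few enough.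

Two constants enter the estimates. For a Hilbert module $K$ let
\[
\alpha_K=\sup\{\|f\cdot x\|:\ \|f\|_\infty\le1,\ \|x\|\le1\},
\]
which is finite because a continuous bilinear map is bounded. For a surjective morphism $B:K\to L$, the restriction of $B$ to $(\ker B)^\perp$ is a bounded bijection onto $L$. Let $\sigma_B:L\to K$ be its inverse, bounded by the open mapping theorem, and let $\beta_B=\|\sigma_B\|$. Then $B\sigma_B=I$, the vector $\sigma_Bl$ is the preimage of $l$ of least norm, and $\|\sigma_Bl\|\le\beta_B\|l\|$. Finally, $G$ denotes the absolute constant of Theorem~\ref{thm:bourgain} below.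

\begin{theorem}\label{thm:main}
$\mathbb H^2$ is projective in $\mathcal H$. More precisely, if $B:K\to L$ is a surjective morphism and $\varphi:\mathbb H^2\to L$ is a morphism in $\mathcal H$, then there is a morphism $\psi:\mathbb H^2\to K$ with $B\psi=\varphi$ and
\[
\|\psi\|\le G\,\alpha_K\,\beta_B\,\|\varphi\|.
\]
\end{theorem}

An operator $R$ on a Hilbert space is \emph{polynomially bounded} if there is $c$ with $\|p(R)\|\le c\|p\|_\infty$ for all polynomials $p$.

\begin{corollary}\label{cor:matrix}
Let $K$ be a Hilbert space, and let $T:K\to K$ and $X:\mathbb H^2\to K$ be bounded operators. If $R=\begin{pmatrix}T&X\\0&S\end{pmatrix}$ is polynomially bounded on $K\oplus\mathbb H^2$, then $X=AS-TA$ for some bounded $A:\mathbb H^2\to K$, and $R$ is similar to $T\oplus S$.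
\end{corollary}

Theorems~\ref{thm:pisier} and~\ref{thm:main} together locate the dividing line among isometric modules, and in fact among all cramped ones. Below $zP$ is the range of $T_P$.

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] Let $P$ be an isometric Hilbert module and $V=T_P$. Then $P$ is projective in $\mathcal H$ if and only if $\dim(P/zP)=\dim\ker V^*<\infty$. In particular, $\mathbb H^2(E)$ is projective in $\mathcal H$ if and only if $\dim E<\infty$; if $\dim E=n$, every morphism $\varphi:\mathbb H^2(E)\to L$ has a lift through $B:K\to L$ with $\|\psi\|\le\sqrt n\,G\alpha_K\beta_B\|\varphi\|$.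
\item[(b)] A cramped Hilbert module $P$ is projective in $\mathcal H$ if and only if both of the following hold: there is $c>0$ with $\|z^k\cdot h\|\ge c\|h\|$ for all $h\in P$ and $k\ge0$, and $\dim(P/zP)<\infty$. Equivalently, $P$ is similar to $U\oplus\mathbb H^2(\mathbb C^n)$ with $U$ a unitary module and $n<\infty$.
\end{enumerate}
\end{theorem}

We make no claim about whether $\mathcal H$ has projective objects that are not cramped.

Section~\ref{sec:prelim} reduces Theorem~\ref{thm:main} to finding one vector that satisfies one inequality for each polynomial. Section~\ref{sec:one} treats a single polynomial, where the main idea is visible by hand, Section~\ref{sec:all} treats all polynomials at once, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.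

\section{Modules as operators}\label{sec:prelim}

Polynomials are dense in $\mathbb A$: as $r\uparrow1$ the functions $f(rz)$ converge uniformly to $f$, and their Taylor series converge uniformly on $\overline{\mathbb D}$. Hence a module is described by a single operator.

\begin{lemma}\label{lem:dict}
\begin{enumerate}
\item[(a)] If $R$ is a polynomially bounded operator on a Hilbert space $K$, there is exactly one Hilbert module structure on $K$ with $T_K=R$.
\item[(b)] A bounded linear map $W:K\to L$ between Hilbert modules is a morphism if and only if $WT_K=T_LW$.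
\end{enumerate}
\end{lemma}

\begin{proof}
In any Hilbert module $p\cdot x=p(T_K)x$ for polynomials $p$, and $p_n\cdot x\to f\cdot x$ when $p_n\to f$ in $\mathbb A$. This gives uniqueness in (a), and it gives (b), since $WT_K=T_LW$ implies $W(p_n\cdot x)=p_n\cdot Wx$. For existence in (a), the bounded homomorphism $p\mapsto p(R)$ extends by continuity to a bounded homomorphism on $\mathbb A$.
\end{proof}

By von Neumann's inequality, $\|p(R)\|\le\|p\|_\infty$ for every contraction $R$, so every contraction, and in particular every isometry, defines a Hilbert module. The direct sum $P_1\oplus P_2$ of two Hilbert modules carries the coordinatewise action.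

\begin{lemma}\label{lem:formal}
A module similar to a projective module is projective, and $P_1\oplus P_2$ is projective if and only if $P_1$ and $P_2$ are.
\end{lemma}

\begin{proof}
Fix a surjective morphism $B:K\to L$. If $W:P\to P'$ is a bijective morphism, $P'$ is projective and $\varphi:P\to L$ is given, lift $\varphi W^{-1}$ to $\psi'$; then $\psi'W$ lifts $\varphi$. Let $\iota_j$ and $\pi_j$ be the coordinate inclusions and projections of $P_1\oplus P_2$. If $\psi_j$ lifts $\varphi\iota_j$ for $j=1,2$, then $\psi_1\pi_1+\psi_2\pi_2$ lifts $\varphi:P_1\oplus P_2\to L$. Conversely, if $\varphi:P_j\to L$ and $\psi$ lifts $\varphi\pi_j$, then $\psi\iota_j$ lifts $\varphi$.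
\end{proof}

For unitary modules a linear lift can be averaged into a morphism. A \emph{Banach limit} is a linear functional $\operatorname{LIM}$ on bounded complex sequences such that $\operatorname{LIM}a_{n+1}=\operatorname{LIM}a_n$, $|\operatorname{LIM}a_n|\le\sup|a_n|$, $\operatorname{LIM}a_n\ge0$ when all $a_n\ge0$, and $\operatorname{LIM}a_n=\lim a_n$ when the limit exists. Banach limits exist by the Hahn--Banach theorem; we fix one.

\begin{proposition}\label{prop:unitary}
Unitary modules are projective in $\mathcal H$.
\end{proposition}

\begin{proof}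
Let $P$ be unitary, $U=T_P$, and let $B:K\to L$ and $\varphi:P\to L$ be given. Put $\psi_n=T_K^n\sigma_B\varphi U^{-n}$. Since $\|z^n\|_\infty=1$, we have $\|\psi_n\|\le\alpha_K\beta_B\|\varphi\|$. Also $B\psi_n=T_L^n\varphi U^{-n}=\varphi U^nU^{-n}=\varphi$ and $T_K\psi_nU^{-1}=\psi_{n+1}$. Define a bounded operator $\psi:P\to K$ by $\langle\psi h,k\rangle=\operatorname{LIM}\langle\psi_nh,k\rangle$. Then
\[
\langle B\psi h,l\rangle=\operatorname{LIM}\langle\psi_nh,B^*l\rangle=\langle\varphi h,l\rangle,
\qquad
\langle T_K\psi U^{-1}h,k\rangle=\operatorname{LIM}\langle\psi_{n+1}h,k\rangle=\langle\psi h,k\rangle .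
\]
So $B\psi=\varphi$ and $T_K\psi=\psi U$, and Lemma~\ref{lem:dict}(b) applies.
\end{proof}

The argument needs $U^{-1}$. The shift has only the left inverse $S^*$, and with $\psi_n=T_K^n\sigma_B\varphi S^{*n}$ one gets $B\psi_n=\varphi S^nS^{*n}$. Here $S^nS^{*n}$ is the projection onto $z^n\mathbb H^2$, which tends to $0$ strongly, so the Banach limit lifts $0$ instead of $\varphi$. For $\mathbb H^2$ we use a different feature, the generator $1$.

\begin{lemma}\label{lem:vector}
Let $K$ be a Hilbert module, $x\in K$ and $C\ge0$. There is a morphism $\psi:\mathbb H^2\to K$ with $\psi(1)=x$ and $\|\psi\|\le C$ if and only if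
\begin{equation}\label{eq:bounded}
\|f\cdot x\|\le C\|f\|_2\qquad\text{for all polynomials }f .
\end{equation}
In that case, if $B:K\to L$ and $\varphi:\mathbb H^2\to L$ are morphisms with $Bx=\varphi(1)$, then $B\psi=\varphi$.
\end{lemma}

\begin{proof}
If $\psi$ exists, then $f\cdot x=f\cdot\psi(1)=\psi(f)$, which gives \eqref{eq:bounded}. Conversely, polynomials are dense in $\mathbb H^2$, so under \eqref{eq:bounded} the map $f\mapsto f\cdot x$ extends to an operator $\psi$ with $\|\psi\|\le C$. The identity $\psi S=T_K\psi$ holds on polynomials, hence on $\mathbb H^2$, and $\psi$ is a morphism by Lemma~\ref{lem:dict}(b). Finally $B\psi f=f\cdot Bx=f\cdot\varphi(1)=\varphi(f)$ for polynomials $f$, so $B\psi=\varphi$ by density.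
\end{proof}

Thus Theorem~\ref{thm:main} asks for a vector $x$ with $Bx=\varphi(1)$ that satisfies \eqref{eq:bounded}. The module structure alone gives $\|f\cdot x\|\le\alpha_K\|f\|_\infty\|x\|$, which has the wrong norm of $f$. The task is to trade the supremum norm for the $L^2$ norm by a good choice of $x$.

\section{One polynomial: dividing by a weight}\label{sec:one}

In this section and the next, $B:K\to L$ is a surjective morphism and $\varphi:\mathbb H^2\to L$ is a morphism. The $L^2$ norm appears among the data in one place, the bound $\|\varphi(g)\|\le\|\varphi\|\|g\|_2$. To use it, we lift $\varphi(g)$ rather than $\varphi(1)$, and then divide by $g$.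

\begin{lemma}\label{lem:divide}
Let $g\in\mathbb A$ with $1/g\in\mathbb A$. Put $y_g=\sigma_B\varphi(g)$ and $x_g=\frac1g\cdot y_g$. Then
\[
Bx_g=\varphi(1),\qquad \|y_g\|\le\beta_B\|\varphi\|\,\|g\|_2,\qquad f\cdot x_g=\frac fg\cdot y_g\quad(f\in\mathbb A).
\]
\end{lemma}

\begin{proof}
We have $Bx_g=\frac1g\cdot By_g=\frac1g\cdot\varphi(g)=\varphi(1)$. The inequality combines $\|\sigma_B\|=\beta_B$ with the boundedness of $\varphi$ on $\mathbb H^2$, and the last identity is associativity.
\end{proof}

The lemma gives $\|f\cdot x_g\|\le\alpha_K\beta_B\|\varphi\|\,\|g\|_2\|f/g\|_\infty$. The product $\|g\|_2\|f/g\|_\infty$ is always at least $\|f\|_2$, and we want $g$ that makes it nearly equal to $\|f\|_2$: an invertible $g$ with $|g|\ge|f|$ on $\mathbb T$ and about the same $L^2$ norm. Such $g$ comes from a classical factorization.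

\begin{theorem}[Fej\'er--Riesz]\label{thm:FR}
A trigonometric polynomial $w>0$ on $\mathbb T$ equals $|g|^2$ on $\mathbb T$ for a polynomial $g$ with no zeros in $\overline{\mathbb D}$. In particular $1/g\in\mathbb A$.
\end{theorem}

Let $f$ be a polynomial with $\|f\|_2=1$, let $\varepsilon>0$, and factor $w=\varepsilon+|f|^2=|g|^2$. The term $\varepsilon$ is needed because $f$ may vanish on $\mathbb T$. Then $\|g\|_2^2=\int w\,dm=1+\varepsilon$ and $\|f/g\|_\infty\le1$, so
\begin{equation}\label{eq:one}
\|f\cdot x_g\|\le(1+\varepsilon)^{1/2}\alpha_K\beta_B\|\varphi\| .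
\end{equation}
This is the inequality in \eqref{eq:bounded} for the single polynomial $f$, with a constant that does not depend on $f$.

\begin{example}\label{ex:rankone}
Let $K=\mathbb C\oplus\mathbb H^2$ as a Hilbert space, with the action
\[
a\cdot(c,h)=\bigl(a(1)(c-h(0))+a(0)h(0),\ ah\bigr).
\]
This is the module $\mathbb C_1\oplus\mathbb H^2$ transported by the invertible map $(c,h)\mapsto(c+h(0),h)$, so it is a Hilbert module. Let $B(c,h)=h$, a surjective morphism onto $\mathbb H^2$ with $\sigma_Bh=(0,h)$, and let $\varphi$ be the identity. The preimages of $1$ are the vectors $(c,1)$, and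
\[
f\cdot(c,1)=\bigl(f(1)(c-1)+f(0),\ f\bigr).
\]
For $c=1$ the right side has norm at most $\sqrt2\,\|f\|_2$. For $c\ne1$ condition \eqref{eq:bounded} fails for every $C$, because $f_N=N^{-1/2}(1+z+\dots+z^{N-1})$ has $\|f_N\|_2=1$ and $f_N(1)=\sqrt N$. So $(1,1)$ is the only good preimage, and the preimage of least norm, $(0,1)$, is a bad one. Division finds the good one:
\[
x_g=\tfrac1g\cdot(0,g)=\Bigl(1-\frac{g(0)}{g(1)},\ 1\Bigr),
\]
and for $|g|^2=\varepsilon+|f_N|^2$ we have $|g(1)|^2=\varepsilon+N$ while $|g(0)|^2\le\|g\|_2^2=1+\varepsilon$. Hence $x_g\to(1,1)$ as $N\to\infty$. The weight is large where the test polynomial is large, and dividing by $g$ damps the error made by $\sigma_B$ there.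
\end{example}

\section{All polynomials at once}\label{sec:all}

The vector $x_g$ in \eqref{eq:one} depends on $f$, whereas Lemma~\ref{lem:vector} needs one vector for all $f$. Weak compactness reduces the problem to finitely many polynomials $f_1,\dots,f_n$ of norm one, but the constant must not depend on $n$. The weight $\varepsilon+\sum_i|f_i|^2$ dominates each $|f_i|^2$, but its integral is $n+\varepsilon$, and we lose a factor $\sqrt n$. A weight whose integral stays equal to $1+\varepsilon$ is $\varepsilon+\sum_i\lambda_i|f_i|^2$ with $\lambda_i\ge0$ and $\sum_i\lambda_i=1$. It can be expected to control only the average $\sum_i\lambda_i\|f_i\cdot x\|^2$, so we first show that control of all averages suffices.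

\subsection*{Reduction to averages}

\begin{lemma}\label{lem:minimax}
Let $\Omega$ be a nonempty, convex, weakly compact subset of a Hilbert space $K$, let $(R_j)_{j\in J}$ be bounded operators on $K$, and let $C\ge0$. Suppose that for all $j_1,\dots,j_n\in J$ and all $\lambda_i\ge0$ with $\sum_i\lambda_i=1$ there is $x\in\Omega$ with $\sum_i\lambda_i\|R_{j_i}x\|^2\le C^2$. Then there is $x\in\Omega$ with $\|R_jx\|\le C$ for every $j\in J$.
\end{lemma}

\begin{proof}
Bounded operators are continuous for the weak topologies and closed balls are weakly closed, so each set $\{x\in\Omega:\|R_jx\|\le s\}$ is weakly compact. It therefore suffices to show that the sets $\Omega_j=\{x\in\Omega:\|R_jx\|\le C\}$ have the finite intersection property.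

Fix $j_1,\dots,j_n$, put $F_i(x)=\|R_{j_i}x\|^2$, and let $\mu=\inf_{x\in\Omega}\max_iF_i(x)$. The sets $\{x\in\Omega:\max_iF_i(x)\le s\}$, $s>\mu$, are nonempty, nested and weakly compact, so they have a common point $x_0$, and $\max_iF_i(x_0)=\mu$. We show that $\mu\le C^2$; then $x_0\in\bigcap_i\Omega_{j_i}$.

Consider in $\mathbb R^n$ the sets
\[
D=\{d:\ \text{there is }x\in\Omega\text{ with }d_i\ge F_i(x)\text{ for all }i\},\qquad O=\{t:\ t_i<\mu\text{ for all }i\}.
\]
Each $F_i$ is convex, as the square of a seminorm. Hence $D$ is convex: if $x$ and $x'$ are witnesses for $d$ and $d'$, then $(1-s)x+sx'\in\Omega$ is a witness for $(1-s)d+sd'$. The set $O$ is open and convex, and $D\cap O=\emptyset$ by the definition of $\mu$. By the separation theorem there is $\lambda\in\mathbb R^n$, $\lambda\ne0$, with $\lambda\cdot t\le\lambda\cdot d$ for all $t\in O$ and $d\in D$. If some $\lambda_i$ were negative, letting $t_i\to-\infty$ would make $\lambda\cdot t$ unbounded above; so all $\lambda_i\ge0$, and we normalize $\sum_i\lambda_i=1$. Letting $t\to(\mu,\dots,\mu)$ and taking $d=(F_1(x),\dots,F_n(x))$, we get $\mu\le\sum_i\lambda_iF_i(x)$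 for every $x\in\Omega$. The hypothesis provides $x\in\Omega$ for which the right side is at most $C^2$.
\end{proof}

\subsection*{Bourgain's theorem}

Factor the averaged weight as $|g|^2$ and put $u_i=\sqrt{\lambda_i}f_i/g$. By Lemma~\ref{lem:divide}, the average to be bounded is $\sum_i\|u_i\cdot y_g\|^2$. Estimating term by term with $\|u_i\|_\infty\le1$ gives $n\alpha_K^2\|y_g\|^2$, and $n$ reappears. But that estimate ignores the pointwise bound $\sum_i|u_i|^2\le1$ on $\mathbb T$. We need an inequality that uses it.

A bounded operator $v$ from a Banach space $Y$ to a Hilbert space is \emph{$2$-summing} if there is a constant $\pi$ such that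
\begin{equation}\label{eq:summing}
\sum_i\|v(u_i)\|^2\le\pi^2\sup\Bigl\{\sum_i|\xi(u_i)|^2:\ \xi\in Y^*,\ \|\xi\|\le1\Bigr\}
\end{equation}
for all finite families $(u_i)$ in $Y$; the least such $\pi$ is $\pi_2(v)$. Bourgain's version of Grothendieck's theorem for the disk algebra states that \emph{every bounded operator from $\mathbb A$ to a Hilbert space is $2$-summing} \cite{Bourgain,Pisier}. We use it in the following form.

\begin{theorem}[Bourgain]\label{thm:bourgain}
There is an absolute constant $G$ such that for every Hilbert space $K$, every bounded linear $v:\mathbb A\to K$ and all $u_0,\dots,u_n\in\mathbb A$,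
\[
\sum_i\|v(u_i)\|^2\le G^2\|v\|^2\sup_{\mathbb T}\sum_i|u_i|^2 .
\]
\end{theorem}

\begin{proof}[Derivation from the $2$-summing property]
First we compute the supremum in \eqref{eq:summing}. Let $a$ range over the unit ball of $\mathbb C^{n+1}$. For any numbers $b_i$ we have $(\sum_i|b_i|^2)^{1/2}=\sup_a|\sum_ia_ib_i|$. Using this twice, with the Hahn--Banach theorem in between,
\[
\sup_{\|\xi\|\le1}\Bigl(\sum_i|\xi(u_i)|^2\Bigr)^{1/2}
=\sup_a\sup_{\|\xi\|\le1}\Bigl|\xi\Bigl(\sum_ia_iu_i\Bigr)\Bigr|
=\sup_a\Bigl\|\sum_ia_iu_i\Bigr\|_\infty
=\sup_{\mathbb T}\Bigl(\sum_i|u_i|^2\Bigr)^{1/2}.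
\]
It remains to find $G$ with $\pi_2(v)\le G\|v\|$ for all $K$ and $v$. If there were none, there would be operators $v_k:\mathbb A\to K_k$, $k\ge1$, with $\|v_k\|=1$ and $\pi_2(v_k)\ge k2^k$. The operator $v(u)=(2^{-k}v_k(u))_k$ into the Hilbert space $\bigoplus_kK_k$ is bounded, and $\|v(u)\|\ge2^{-k}\|v_k(u)\|$ gives $\pi_2(v)\ge k$ for all $k$. Then $v$ is not $2$-summing, a contradiction.
\end{proof}

\subsection*{The averaged estimate and the proof of Theorem~\ref{thm:main}}

Put $C_0=G\alpha_K\beta_B\|\varphi\|$, and let $\mathcal P$ be the set of polynomials $f$ with $\|f\|_2=1$.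

\begin{lemma}\label{lem:average}
Let $\varepsilon>0$, $f_1,\dots,f_n\in\mathcal P$, and $\lambda_i\ge0$ with $\sum_i\lambda_i=1$. There is $x\in K$ with $Bx=\varphi(1)$ and
\[
\varepsilon\|x\|^2+\sum_{i=1}^n\lambda_i\|f_i\cdot x\|^2\le(1+\varepsilon)C_0^2 .
\]
\end{lemma}

\begin{proof}
The function $w=\varepsilon+\sum_i\lambda_i|f_i|^2$ is a strictly positive trigonometric polynomial with $\int w\,dm=1+\varepsilon$. Write $w=|g|^2$ by Theorem~\ref{thm:FR}, so that $1/g\in\mathbb A$ and $\|g\|_2^2=1+\varepsilon$, and let $x=x_g$, $y=y_g$ be as in Lemma~\ref{lem:divide}. Then $Bx=\varphi(1)$ and $\|y\|^2\le(1+\varepsilon)\beta_B^2\|\varphi\|^2$. The functions $u_0=\sqrt\varepsilon/g$ and $u_i=\sqrt{\lambda_i}f_i/g$, $1\le i\le n$, lie in $\mathbb A$ and satisfy $\sum_{i=0}^n|u_i|^2=w/|g|^2=1$ on $\mathbb T$. Moreover $u_0\cdot y=\sqrt\varepsilon\,x$ and $u_i\cdot y=\sqrt{\lambda_i}\,f_i\cdot x$. Theorem~\ref{thm:bourgain}, applied to the operator $v(u)=u\cdot y$ of norm at most $\alpha_K\|y\|$, gives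
\[
\varepsilon\|x\|^2+\sum_{i=1}^n\lambda_i\|f_i\cdot x\|^2=\sum_{i=0}^n\|u_i\cdot y\|^2\le G^2\alpha_K^2\|y\|^2\le(1+\varepsilon)C_0^2 .
\]
\end{proof}

The term $\varepsilon$ now plays a second role: it bounds $\|x\|$ independently of the $f_i$ and $\lambda_i$, and this supplies the compact set that Lemma~\ref{lem:minimax} requires.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $\varepsilon\in(0,1]$, put $C_\varepsilon=(1+\varepsilon)^{1/2}C_0$, and let
\[
\Omega_\varepsilon=\{x\in K:\ Bx=\varphi(1),\ \|x\|\le C_\varepsilon/\sqrt\varepsilon\}.
\]
This set is convex, closed and bounded, hence weakly compact. The vector $x$ of Lemma~\ref{lem:average} has $\varepsilon\|x\|^2\le C_\varepsilon^2$, so it lies in $\Omega_\varepsilon$, and it satisfies $\sum_i\lambda_i\|f_i\cdot x\|^2\le C_\varepsilon^2$. Thus Lemma~\ref{lem:minimax} applies to the operators $x\mapsto f\cdot x$, $f\in\mathcal P$, and yields $x_\varepsilon\in K$ with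
\[
Bx_\varepsilon=\varphi(1),\qquad\|f\cdot x_\varepsilon\|\le C_\varepsilon\|f\|_2\quad\text{for all polynomials }f .
\]
By Lemma~\ref{lem:vector} this already proves projectivity. For the stated bound, take $f=1$ to see that $\|x_\varepsilon\|\le\sqrt2\,C_0$, and choose $\varepsilon_k\to0$ such that $x_{\varepsilon_k}$ converges weakly to some $x$. Then $Bx=\varphi(1)$, and for each polynomial $f$ the vectors $f\cdot x_{\varepsilon_k}$ converge weakly to $f\cdot x$, so $\|f\cdot x\|\le\liminf_k\|f\cdot x_{\varepsilon_k}\|\le C_0\|f\|_2$. Lemma~\ref{lem:vector} gives a morphism $\psi$ with $B\psi=\varphi$ and $\|\psi\|\le C_0$.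
\end{proof}

\begin{remark}\label{rem:hyp}
Surjectivity of $B$ is applied to the vectors $\varphi(g)$ for many $g$, with the uniform constant $\beta_B$. That all of $\mathbb A$ acts boundedly on $K$ is used twice, to divide by $g$ and to make $v$ a bounded operator on $\mathbb A$. That $K$ is a Hilbert space is used for weak compactness and in Theorem~\ref{thm:bourgain}. That theorem is needed only because $K$ is arbitrary. Indeed, if $T_K$ is a contraction, it has a unitary dilation, a unitary $U$ on a Hilbert space containing $K$ with $p(T_K)y=P_Kp(U)y$ for polynomials $p$ and $y\in K$, where $P_K$ is the projection onto $K$. By density the same holds for $u\in\mathbb A$, and if $\nu$ is the spectral measure of $U$ at $y$, of total mass $\|y\|^2$, then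
\[
\sum_i\|u_i\cdot y\|^2\le\sum_i\|u_i(U)y\|^2=\int_{\mathbb T}\sum_i|u_i|^2\,d\nu\le\|y\|^2\sup_{\mathbb T}\sum_i|u_i|^2 .
\]
For cramped $K$ the same bound holds with the factor $\|W\|^2\|W^{-1}\|^2$, where $W$ is a similarity onto a contractive module.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:matrix}]
By Lemma~\ref{lem:dict}(a), $R$ makes $K\oplus\mathbb H^2$ a Hilbert module. The coordinate projection $B(k,h)=h$ satisfies $BR=SB$, so it is a surjective morphism onto $\mathbb H^2$. Theorem~\ref{thm:main} lifts the identity of $\mathbb H^2$ to a morphism $\psi$, and $B\psi=I$ means that $\psi h=(Ah,h)$ for a bounded $A:\mathbb H^2\to K$. The first coordinates of $R\psi h=\psi Sh$ read $TAh+Xh=ASh$. Consequently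
\[
R\begin{pmatrix}I&A\\0&I\end{pmatrix}=\begin{pmatrix}T&TA+X\\0&S\end{pmatrix}=\begin{pmatrix}T&AS\\0&S\end{pmatrix}=\begin{pmatrix}I&A\\0&I\end{pmatrix}\begin{pmatrix}T&0\\0&S\end{pmatrix},
\]
and the intertwining matrix is invertible, with inverse obtained by replacing $A$ with $-A$.
\end{proof}

\section{Isometric and cramped projective modules}\label{sec:class}

\subsection*{Isometric modules}

Let $V$ be an isometry on $P$. Its range is closed, so $P/VP$ is isomorphic to $E=(VP)^\perp=\ker V^*$. The \emph{Wold decomposition} states that the subspaces $V^kE$, $k\ge0$, are mutually orthogonal, that $P_s=\bigoplus_kV^kE$ and $P_u=P_s^\perp$ are invariant under $V$, and that $V|_{P_u}$ is unitary. The unitary map $\sum_kz^ke_k\mapsto\sum_kV^ke_k$ from $\mathbb H^2(E)$ onto $P_s$ intertwines multiplication by $z$ with $V$. By Lemma~\ref{lem:dict}, an isometric module $P$ is therefore similar to $P_u\oplus\mathbb H^2(E)$ with $P_u$ unitary.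

Theorem~\ref{thm:pisier} concerns one space $H$, about which we know only that it is infinite-dimensional, while Theorem~\ref{thm:class}(a) concerns every infinite-dimensional $E$. The bridge is that lifting for $\mathbb H^2(H)$ depends only on uniform bounds for finite-dimensional coefficient spaces. Two tools are needed. For a bounded $a:E\to E'$, let $I\otimes a:\mathbb H^2(E)\to\mathbb H^2(E')$ send $\sum_kz^ke_k$ to $\sum_kz^kae_k$; it commutes with $z$, so it is a morphism, and $\|I\otimes a\|=\|a\|$. The \emph{weak operator topology} on the bounded operators $P\to K$ is the weakest topology making all functions $\psi\mapsto\langle\psi h,k\rangle$ continuous; closed norm balls are compact in it.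

\begin{lemma}\label{lem:uniform}
Let $B:K\to L$ be a surjective morphism. Suppose there is $c$ such that for every finite-dimensional Hilbert space $F$, every morphism $\eta:\mathbb H^2(F)\to L$ has a lift $\theta$ with $\|\theta\|\le c\|\eta\|$. Then for every Hilbert space $H$, every morphism $\varphi:\mathbb H^2(H)\to L$ has a lift.
\end{lemma}

\begin{proof}
For a finite-dimensional subspace $F\subset H$, let $\Lambda_F$ be the set of morphisms $\psi:\mathbb H^2(H)\to K$ with $\|\psi\|\le c\|\varphi\|$ and $B\psi=\varphi$ on $\mathbb H^2(F)$. Inside the ball of radius $c\|\varphi\|$, the set $\Lambda_F$ is cut out by the equations $\langle\psi(zh),k\rangle=\langle\psi h,T_K^*k\rangle$ for $h\in\mathbb H^2(H)$, $k\in K$, and $\langle\psi h,B^*l\rangle=\langle\varphi h,l\rangle$ for $h\in\mathbb H^2(F)$, $l\in L$. So it is compact in the weak operator topology. It is nonempty: if $\theta$ lifts $\varphi|_{\mathbb H^2(F)}$ with $\|\theta\|\le c\|\varphi\|$ and $p_F:H\to F$ is the orthogonal projection, then $\theta(I\otimes p_F)\in\Lambda_F$. Since $\Lambda_{F+F'}\subset\Lambda_F\cap\Lambda_{F'}$, the family has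 the finite intersection property, and there is $\psi\in\bigcap_F\Lambda_F$. Then $B\psi=\varphi$ on all vectors $z^ke$ with $k\ge0$, $e\in H$, and these span a dense subspace of $\mathbb H^2(H)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
Write $P\cong P_u\oplus\mathbb H^2(E)$ with $E=\ker V^*$. For $P=\mathbb H^2(E)$ itself, $\ker V^*$ consists of the constants, so the special case follows from the general statement.

Suppose $\dim E=n<\infty$, with orthonormal basis $e_1,\dots,e_n$. Every element of $\mathbb H^2(E)$ is uniquely $\sum_ih_ie_i$ with $h_i\in\mathbb H^2$, and its squared norm is $\sum_i\|h_i\|_2^2$. Given $B:K\to L$ and $\varphi:\mathbb H^2(E)\to L$, the morphisms $\varphi_i(h)=\varphi(he_i)$ have norm at most $\|\varphi\|$, and Theorem~\ref{thm:main} gives lifts $\psi_i$ with $\|\psi_i\|\le G\alpha_K\beta_B\|\varphi\|$. The morphism $\psi(\sum_ih_ie_i)=\sum_i\psi_ih_i$ lifts $\varphi$, and the Cauchy--Schwarz inequality gives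
\[
\|\psi\|\le\Bigl(\sum_i\|\psi_i\|^2\Bigr)^{1/2}\le\sqrt n\,G\alpha_K\beta_B\|\varphi\| .
\]
So $\mathbb H^2(E)$ is projective, and $P$ is projective by Proposition~\ref{prop:unitary} and Lemma~\ref{lem:formal}.

Suppose $\dim E=\infty$ and $P$ is projective. Write $E=E_0\oplus E_1$ with $E_0$ isometric to $\ell^2$. Then $\mathbb H^2(E)=\mathbb H^2(E_0)\oplus\mathbb H^2(E_1)$, and $\mathbb H^2(\ell^2)$ is projective by Lemma~\ref{lem:formal}. Let $B:K\to L$ be any surjective morphism. The morphisms from $\mathbb H^2(\ell^2)$ to $K$, and those to $L$, form Banach spaces under the operator norm, and $\theta\mapsto B\theta$ is a bounded linear map from the first onto the second. By the open mapping theorem there is $c$ such that every morphism $\eta':\mathbb H^2(\ell^2)\to L$ has a lift $\theta'$ with $\|\theta'\|\le c\|\eta'\|$. Let $F$ be finite-dimensional and $\eta:\mathbb H^2(F)\to L$ a morphism. Choose an isometry $j:F\to\ell^2$ and put $J=I\otimes j$, $J'=I\otimes j^*$; these are morphisms of norm at most $1$ with $J'J=I$. Lift $\eta J'$ to $\theta'$ with $\|\theta'\|\le c\|\eta\|$. Then $\theta=\theta'J$ satisfies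 $B\theta=\eta J'J=\eta$ and $\|\theta\|\le c\|\eta\|$. By Lemma~\ref{lem:uniform}, every morphism $\mathbb H^2(H)\to L$ lifts through $B$, for every $H$. Since $B$ was arbitrary, every $\mathbb H^2(H)$ is projective, contradicting Theorem~\ref{thm:pisier}.
\end{proof}

\begin{remark}
The factor $\sqrt n$ cannot be replaced by a constant independent of $n$: such a bound would give the hypothesis of Lemma~\ref{lem:uniform} for every $B$, again contradicting Theorem~\ref{thm:pisier}.
\end{remark}

\subsection*{Cramped modules}

Part (b) is reduced to part (a) by showing, in each direction, that $P$ is similar to an isometric module. The two conditions in (b) are invariant under similarity: a bijective morphism $W:P\to P'$ maps $zP$ onto $zP'$, and a lower bound $c$ for $P'$ gives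
\[
\|z^k\cdot h\|\ge\|W\|^{-1}\|z^k\cdot Wh\|\ge c\|W\|^{-1}\|Wh\|\ge c\|W\|^{-1}\|W^{-1}\|^{-1}\|h\| .
\]

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
We may assume $P\ne0$. Let $T=T_P$.

\emph{The conditions imply projectivity.} We have $c\|h\|\le\|T^nh\|\le\alpha_P\|h\|$ for all $n$. We use Sz.-Nagy's renorming
\[
[h,k]=\operatorname{LIM}\langle T^nh,T^nk\rangle .
\]
This form is sesquilinear, and positivity of $\operatorname{LIM}$ gives $c^2\|h\|^2\le[h,h]\le\alpha_P^2\|h\|^2$; so it is an inner product whose norm is equivalent to the given one. Shift invariance gives $[Th,Tk]=[h,k]$. Let $P'$ be $P$ with the same action and the new inner product. It is an isometric Hilbert module, the identity map is a similarity $P\to P'$, and $\dim(P'/zP')=\dim(P/zP)<\infty$. By (a) and Lemma~\ref{lem:formal}, $P$ is projective. This direction does not use that $P$ is cramped.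

\emph{Projectivity implies the conditions.} Projectivity and both conditions are invariant under similarity, so we may assume that $T$ is a contraction. To exploit projectivity we need a surjection onto $P$ from an isometric module, and an isometric dilation of $T$ provides one. Let $\Delta=(I-T^*T)^{1/2}$, let $M=P\oplus P\oplus\cdots$ be the Hilbert space of square-summable sequences in $P$, and put
\[
V(h_0,h_1,h_2,\dots)=(Th_0,\Delta h_0,h_1,h_2,\dots),\qquad Q(h_0,h_1,h_2,\dots)=h_0 .
\]
Since $\|Th_0\|^2+\|\Delta h_0\|^2=\|h_0\|^2$, the operator $V$ is an isometry, and it makes $M$ an isometric Hilbert module. Also $QV=TQ$, so $Q:M\to P$ is a surjective morphism of norm one. Projectivity gives a morphism $\psi:P\to M$ with $Q\psi=I$. Then $\|h\|=\|Q\psi h\|\le\|\psi h\|$, so $\psi$ is injective with closed range. The range $P'=\psi(P)$ is a submodule because $f\cdot\psi h=\psi(f\cdot h)$, and $V|_{P'}$ is an isometry. Thus $P$ is similar to the isometric module $P'$. The first condition holds for $P'$ with $c=1$. By Lemma~\ref{lem:formal}, $P'$ is projective, so (a) gives $\dim(P'/zP')<\infty$. Both conditions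 pass to $P$.

\emph{The equivalent description.} If the conditions hold, the first part shows that $P$ is similar to an isometric module with $n=\dim(P/zP)<\infty$, and the Wold decomposition makes it similar to $U\oplus\mathbb H^2(\mathbb C^n)$ with $U$ unitary. Conversely, $N=U\oplus\mathbb H^2(\mathbb C^n)$ is isometric and $\dim(N/zN)=n$, since $zU=U$; so the conditions hold for $N$ and for every module similar to it.
\end{proof}

\begin{remark}
Crampedness is used only to produce the surjection $Q$, and the argument cannot do without it: if $Q:M\to P$ is a surjective morphism from an isometric module, then $z$ acts contractively on $M/\ker Q$ in the quotient norm and $Q$ induces a similarity $M/\ker Q\to P$, so $P$ is cramped.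
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bourgain}
J. Bourgain, \emph{New Banach space properties of the disc algebra and $H^\infty$}, Acta Math. 152 (1984), 1--48.

\bibitem{Pisier}
G. Pisier, \emph{A simple proof of a theorem of Jean Bourgain}, Michigan Math. J. 39 (1992), 475--484.

\bibitem{problem}
\emph{Projectivity and extensions of Hilbert modules over $\mathbb A(\mathbb D^N)$}, doi:10.1307/mmj/1029005711, \texttt{https://projecteuclid.org/\allowbreak JournalArticle/\allowbreak PreviewFirstPage?\allowbreak urlid=10.1307\%2Fmmj\%2F1029005711}.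

\end{thebibliography}
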